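# Compact Hausdorff spaces of large character that are their own $T_1$-complement

## Self $T_1$-complementary compacta with all $\pi$-characters large

**Theorem A.** Let $\lambda$ be an uncountable cardinal, $K_0$ a nonempty compact Hausdorff space, $K=K_0\times\{0,1\}^\lambda$, $\nu\ge|K|$ a cardinal, and $\kappa=2^{2^\nu}$. There is a compact Hausdorff space $Z$ such that

1. $Z$ is self $T_1$-complementary, witnessed by a bijection $h$ with $h=h^{-1}$;
2. $\pi\chi(z,Z)\ge\lambda$, hence $\chi(z,Z)\ge\lambda$, for all $z\in Z$;
3. $|Z|=w(Z)=\kappa$, $Z$ contains a clopen copy of $K$, and $K_0$ is a retract of $Z$;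
4. if $K_0$ is zero-dimensional, so is $Z$.

**Proposition B.** If $Z$ is an infinite compact Hausdorff self $T_1$-complementary space, then $w(Z)=|Z|$. If moreover $\chi(z,Z)\ge\lambda\ge\omega$ for all $z\in Z$, then $|Z|=w(Z)\ge2^\lambda$.

Everything takes place in ZFC with no additional assumptions. The theorem answers a question whose source is given as "Compact self $T_1$-complementary spaces without isolated points", https://distantreader.org/stacks/journals/agt/agt-1739.pdf: is it true that for every cardinal $\lambda$ there is a compact Hausdorff self $T_1$-complementary space $Z$ with $\chi(z,Z)\ge\lambda$ for all $z\in Z$? The answer is yes. Given any cardinal $\lambda$, replace it by $\max(\lambda,\omega_1)$, take $K_0$ to be a single point and apply Theorem A. The space obtained is even zero-dimensional, and even its $\pi$-characters are all at least $\lambda$. Letting $K_0$ vary, part 3 says that every nonempty compact Hausdorff space is a retract of such a space.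

In plain words: we want a compact Hausdorff topology $\tau$ on a set, together with a rearrangement $h$ of the points, such that $\tau$ and its rearranged copy have as few open sets in common as two $T_1$-topologies can have, yet together generate all subsets. In addition, no point may have a small neighbourhood base. Proposition B says that the size of such a space must grow with $\lambda$, so no single space serves for all $\lambda$.

## The lattice of $T_1$-topologies and what a witness must do

Let $X$ be an infinite set. The $T_1$-topologies on $X$ form a lattice under inclusion, with $\tau_1\wedge\tau_2=\tau_1\cap\tau_2$ and $\tau_1\vee\tau_2$ the topology generated by the subbase $\tau_1\cup\tau_2$. The greatest element is the discrete topology. The least is the cofinite topology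
$$\operatorname{cfin}(X)=\{\varnothing\}\cup\{X\setminus F: F\subseteq X \text{ finite}\},$$
because a topology is $T_1$ exactly when all finite sets are closed.

**Definition.** Two $T_1$-topologies $\tau_1,\tau_2$ on $X$ are *$T_1$-complementary* if $\tau_1\cap\tau_2=\operatorname{cfin}(X)$ and $\tau_1\cup\tau_2$ is a subbase for the discrete topology. A space $(X,\tau)$ is *self $T_1$-complementary* if there is a bijection $h:X\to X$ such that $\tau$ and $\sigma=\{h^{-1}(U):U\in\tau\}$ are $T_1$-complementary. We then say that $h$ is a *witness*.

**Example 1.** Here is a self $T_1$-complementary space which is not Hausdorff but which shows the shape of what is to come. Let $X=D\sqcup N$ with $|D|=|N|$ infinite, and let $\tau$ consist of all subsets of $D$ and all cofinite subsets of $X$. This is a $T_1$-topology; $D$ is open and dense and consists of isolated points, and $N$ is closed. Let $h$ be an involution of $X$ that exchanges $D$ and $N$. Then $\sigma$ consists of all subsets of $N$ and all cofinite sets. A set in $\tau\cap\sigma$ is cofinite or is contained in both $D$ and $N$, so it is cofinite or empty (no subset of $D$ is cofinite, since $N$ is infinite).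 All singletons in $D$ belong to $\tau$ and all singletons in $N$ to $\sigma$. So $h$ is a witness. Two points of $N$ have no disjoint neighbourhoods, and all points of $D$ have character $1$, so both things we want are missing.

It is convenient to restate the definition in terms of points and closed sets.

**Lemma 1.** Let $(Z,\tau)$ be an infinite $T_1$-space and $h:Z\to Z$ a bijection. Then $h$ is a witness if and only if both of the following hold:

* (J) for each $x\in Z$ there are $U,V\in\tau$ with $U\cap h^{-1}(V)=\{x\}$;
* (M) if $F\subseteq Z$ is infinite and both $F$ and $h(F)$ are closed in $Z$, then $F=Z$.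

*Proof.* The family $\tau\cup\sigma$ is a subbase for the discrete topology iff its finite intersections form a base for it, that is, iff each $\{x\}$ is a finite intersection of members of $\tau\cup\sigma$. Grouping the members from $\tau$ into one set $U$ and those from $\sigma$ into one set $h^{-1}(V)$ gives (J). For (M): both topologies are $T_1$, so $\operatorname{cfin}(Z)\subseteq\tau\cap\sigma$ always holds. Equality means that every set closed in both topologies is finite or equal to $Z$. Finally, $F$ is $\sigma$-closed iff $Z\setminus F=h^{-1}(U)$ for some $U\in\tau$, iff $h(F)=Z\setminus U$ for some $U\in\tau$, iff $h(F)$ is closed in $Z$. $\square$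

Now the cardinal functions. The weight $w(Z)$ is the least size of a base. The character $\chi(z,Z)$ is the least size of a local base of open sets at $z$.

**Definition.** A *local $\pi$-base* at $z$ is a family of nonempty open sets such that every neighbourhood of $z$ contains a member. The members need not contain $z$. The *$\pi$-character* $\pi\chi(z,Z)$ is the least size of a local $\pi$-base at $z$.

A local base is a local $\pi$-base, so $\pi\chi\le\chi$. The inequality can be strict.

**Example 2.** Let $A(\omega_1)$ be the one-point compactification of a discrete space of size $\omega_1$, with point at infinity $\infty$; the neighbourhoods of $\infty$ are the cofinite sets containing it. Infinitely many isolated singletons $\{p_n\}$, $n<\omega$, form a local $\pi$-base at $\infty$. So $\pi\chi\le\omega$ at this point. But $\chi(\infty,A(\omega_1))=\omega_1$: given countably many neighbourhoods of $\infty$, their complements are finite, so some $p\ne\infty$ lies in all of them, and $A(\omega_1)\setminus\{p\}$ is a neighbourhood that contains none of them.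

A space is *zero-dimensional* if its clopen sets form a base. For a locally compact, noncompact Hausdorff space $Y$, its one-point compactification is $A(Y)=Y\cup\{*\}$; the sets $A(Y)\setminus L$ with $L\subseteq Y$ compact form a neighbourhood base at $*$.

## The graph of a witness, and candidates that fail

We prove Proposition B first, because it disposes of the obvious candidates. The proof reads condition (J) as a statement about the graph of $h$.

**Proof of Proposition B.** Let $h$ be a witness. Given $x\in Z$, take $U,V$ as in (J). A point $(t,h(t))$ of the graph of $h$ lies in $U\times V$ iff $t\in U\cap h^{-1}(V)=\{x\}$. So $U\times V$ meets the graph exactly in $(x,h(x))$. The graph is thus a discrete subspace of $Z\times Z$ of size $|Z|$. A discrete subspace has size at most the weight of the whole space, so $|Z|\le w(Z\times Z)=w(Z)$, where the last equality holds because $Z$ is infinite and Hausdorff, so that $w(Z)$ is infinite.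

Conversely, $w(Z)\le|Z|$ for every infinite compact Hausdorff space: choose disjoint open neighbourhoods for each pair of distinct points. The at most $|Z|$ sets so chosen are a subbase for a Hausdorff topology coarser than that of $Z$ and of weight at most $|Z|$; and a compact topology has no strictly coarser Hausdorff topology. Hence $w(Z)=|Z|$.

If all characters are at least $\lambda\ge\omega$, the Čech–Pospíšil theorem says $|Z|\ge2^\lambda$. $\square$

Let us test some spaces.

*One-point compactifications of discrete spaces.* Let $Z=A(\theta)$ with $\theta$ infinite and discrete, and let $h$ be any bijection of $Z$. A set containing $\infty$ is closed. So every $F$ containing both $\infty$ and $h^{-1}(\infty)$ satisfies the hypothesis of (M): $F\ni\infty$ and $h(F)\ni\infty$ are both closed. There are infinite ones with infinite complement, so (M) fails. Although $w(Z)=|Z|$ here, $Z$ is not self $T_1$-complementary.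

*Cantor cubes.* If the only demand were large characters, $\{0,1\}^\lambda$ would be the first choice. But for $\lambda\ge\omega$ its weight is at most $\lambda$ (basic clopen sets are given by finite partial functions), while its size is $2^\lambda>\lambda$. Proposition B rules it out. In the same way an infinite compact metrizable space has weight $\omega$ and so can only qualify if it is countable.

The cube is still the right local building block: it has large $\pi$-character everywhere. What fails is global, and the question becomes how to assemble many cubes into one compact space with a witness. Example 1 suggests a plan: find $Z=D\sqcup N$ with $D$ open and dense, made of many copies of a cube, $N$ closed and of the same size as $D$, and a bijection $f:D\to N$; let $h$ be $f$ on $D$ and $f^{-1}$ on $N$.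

## Cutting $\beta D$ down to the right size

From now on fix $\lambda,K_0,K,\nu,\kappa$ as in Theorem A. Some arithmetic: $\nu\ge|K|\ge2^\lambda\ge\lambda$, $\nu<\kappa$, and $\kappa^\nu=2^{2^\nu\cdot\nu}=2^{2^\nu}=\kappa$. The space $K$ is compact Hausdorff and has no isolated points, because $\{0,1\}^\lambda$ has none.

Let $D=\kappa\times K$ with $\kappa$ discrete. For $J\subseteq\kappa$ put $D_J=J\times K$, and $D_\alpha=D_{\{\alpha\}}$. Recall that $\beta D$ is a compact Hausdorff space containing $D$ as a dense subspace, and that each continuous map from $D$ to a compact Hausdorff space extends over $\beta D$. If $P\subseteq D$ is clopen, extend its characteristic function to $\beta D\to\{0,1\}$. This shows that $\operatorname{cl}_{\beta D}P$ is clopen in $\beta D$, that $\operatorname{cl}_{\beta D}P\cap D=P$, and that $\operatorname{cl}_{\beta D}P$ and $\operatorname{cl}_{\beta D}(D\setminus P)$ are complementary. Put $C_J=\operatorname{cl}_{\beta D}D_J$. Then: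

* $C_J$ is clopen in $\beta D$ and $C_J\cap D=D_J$;
* $C_J\cap C_{J'}=\varnothing$ if $J\cap J'=\varnothing$;
* $C_{J\cup J'}=C_J\cup C_{J'}$.

Since $D_\alpha$ is compact, $C_{\{\alpha\}}=D_\alpha$. So $D_\alpha$ is clopen in $\beta D$, and $D$ is open in $\beta D$.

The first compactification to try is $\beta D$ itself, with $N=\beta D\setminus D$. It is too big. The projection $D\to\kappa$ extends to a map from $\beta D$ onto $\beta\kappa$ ($\kappa$ discrete), so $|\beta D|\ge|\beta\kappa|=2^{2^\kappa}$ by Pospíšil's theorem that $|\beta E|=2^{2^{|E|}}$ for infinite discrete $E$. But $|D|=\kappa$, so no bijection $D\to N$ exists. In fact no bijection whatever of $\beta D$ can be a witness: a regular space with a dense subset of size $\kappa$ has weight at most $2^\kappa$, so $w(\beta D)<|\beta D|$, contrary to Proposition B.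

The remedy is to add only limits of small pieces of $D$. A set of size $\nu$ can have $2^{2^\nu}=\kappa$ limits, and that is exactly $|D|$. So put
$$Y=\bigcup\{C_J:J\subseteq\kappa,\ |J|\le\nu\}.$$
This set is open in $\beta D$, hence locally compact Hausdorff, and $D$ is open and dense in $Y$. A compact subset of $Y$ is covered by finitely many of these sets $C_J$, hence lies in a single $C_J$ with $|J|\le\nu$. In particular $Y$ is not compact, since $D\not\subseteq C_J$ when $|J|\le\nu<\kappa$.

*The size of $Y$.* If $|J|\le\nu$, then $D_J$ has at most $\nu\cdot|K|\le\nu$ points and is dense in $C_J$. A Hausdorff space with a dense set $E$ of size at most $\nu$ has at most $2^{2^\nu}$ points, because the map $x\mapsto\{U\cap E: U\text{ a neighbourhood of }x\}$ is injective. (If $U,V$ are disjoint open neighbourhoods of $x\ne y$ and $U\cap E=W\cap E$ for a neighbourhood $W$ of $y$, then $W\cap V$ is a neighbourhood of $y$ that misses $E$, which is impossible.) So $|C_J|\le\kappa$. There are at most $\kappa^\nu=\kappa$ such $J$. Hence $|Y|=|D|=\kappa$.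

*Closures.* If $E\subseteq C_J$ with $|J|\le\nu$, then $\operatorname{cl}E$ is the same set whether computed in $\beta D$, in $Y$ or in any Hausdorff space that contains $Y$ as a subspace: $C_J$ is compact, hence closed there, so the closure is the one taken in $C_J$. For such sets we write $\operatorname{cl}E$ without subscript.

## Strongly discrete sets and selectors

The purpose of this section is to have a supply of subsets of $Y$ whose closures are as large as possible, while discrete sets inside these closures stay one exponential smaller.

**Definition.** A set $E\subseteq Y$ with $|E|\le\nu$ is *strongly discrete* if there are pairwise disjoint sets $H_e\subseteq\kappa$ ($e\in E$) with $|H_e|\le\nu$ and $e\in C_{H_e}$. A *selector* is a set $S\subseteq D$ with $|S|\le\nu$ and $|S\cap D_\alpha|\le1$ for all $\alpha<\kappa$.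

Subsets of strongly discrete sets are strongly discrete. A selector is strongly discrete: for $s\in S\cap D_\alpha$ take $H_s=\{\alpha\}$.

**Example 3.** Two distinct points $e,e'$ of the same $D_\alpha$ never lie in a common strongly discrete set: $e\in C_{H_e}\cap D=D_{H_e}$ forces $\alpha\in H_e$, and likewise $\alpha\in H_{e'}$. By contrast, pick one point $s_n\in D_n$ for $n<\omega$, so that $S=\{s_n:n<\omega\}$ is a selector. By Lemma 2 below its closure is a copy of $\beta\omega$. Any two distinct points $p,p'\in\operatorname{cl}S\setminus S$ form a strongly discrete set, since the corresponding ultrafilters contain disjoint sets $H,H'\subseteq\omega$, and then $p\in C_H$, $p'\in C_{H'}$.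

**Lemma 2.** Let $E$ be strongly discrete with sets $H_e$ as in the definition, and $H=\bigcup_{e\in E}H_e$. Then $C_{H_e}\cap E=\{e\}$ for $e\in E$, and $|H|\le\nu$, $E\subseteq C_H\subseteq Y$. If $E$ is infinite, then $|\operatorname{cl}E|=2^{2^{|E|}}$, and every discrete subspace of $\operatorname{cl}E$ has size at most $2^{|E|}$.

*Proof.* For $e\ne e'$ we have $C_{H_e}\cap C_{H_{e'}}=\varnothing$ and $e'\in C_{H_{e'}}$, so $e'\notin C_{H_e}$. This gives the first claim and shows that $E$ is a discrete subspace. Since $|E|\le\nu$, also $|H|\le\nu$, and $e\in C_{H_e}\subseteq C_H$.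

Let $E$ be infinite. If $E_0,E_1\subseteq E$ are disjoint, put $H^i=\bigcup_{e\in E_i}H_e$. Then $E_i\subseteq C_{H^i}$, so $\operatorname{cl}E_i\subseteq C_{H^i}$, and $C_{H^0}\cap C_{H^1}=\varnothing$. Hence disjoint subsets of $E$ have disjoint closures. Regard $E$ as a discrete space and extend the inclusion to a continuous map $\beta E\to\operatorname{cl}E$. Its image is compact and contains $E$, so it is onto. If $p\ne p'$ are ultrafilters on $E$, choose disjoint $E_0\in p$, $E_1\in p'$; the image of $p$ lies in $\operatorname{cl}E_0$ and that of $p'$ in $\operatorname{cl}E_1$, so the images differ. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism, so $\operatorname{cl}E\cong\beta E$. Pospíšil's theorem gives the cardinality. The clopen sets $\operatorname{cl}_{\beta E}B$, $B\subseteq E$, form a base of $\beta E$, so $\beta E$ has weight at most $2^{|E|}$, and discrete subspaces are no larger than the weight. $\square$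

For a selector $S$ we have $\operatorname{cl}S\cap D=S$, because each $D_\alpha$ is open and $S\cap D_\alpha$ has at most one point. Since $\operatorname{cl}S\subseteq Y$ and $2^{2^{|S|}}>|S|$, we get for infinite selectors $S$
$$\operatorname{cl}S\setminus D\subseteq Y\setminus D,\qquad|\operatorname{cl}S\setminus D|=2^{2^{|S|}}. \tag{1}$$
In particular, if $|S|=\nu$, then $\operatorname{cl}S\setminus D$ has $\kappa$ points.

## Why one point at infinity is not enough

The space $Y$ must still be compactified. The first choice is $A(Y)$, with $N=(Y\setminus D)\cup\{*\}$. The sizes now match, $|D|=|N|=\kappa$, so let $f:D\to N$ be a bijection and $h=f\cup f^{-1}$. How would one try to prove (M)?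

Let $F$ and $h(F)$ be closed and suppose that $F$ contains a selector $S$ of size $\nu$. Then $F\supseteq\operatorname{cl}S\setminus D$, hence $h(F)\supseteq f^{-1}(\operatorname{cl}S\setminus D)$. If this last set were dense for every selector $S$ of size $\nu$, we would conclude $h(F)=Z$ at once. But no choice of $f$ can achieve this. Take pairwise disjoint $J_i\subseteq\kappa$ ($i<\kappa$) of size $\nu$ and selectors $S_i\subseteq D_{J_i}$ of size $\nu$. The sets $\operatorname{cl}S_i\subseteq C_{J_i}$ are pairwise disjoint, so the sets $f^{-1}(\operatorname{cl}S_i\setminus D)$ are pairwise disjoint. The open set $D_\alpha$ has at most $\nu<\kappa$ points, so it meets at most $\nu$ of them. The remaining ones are not dense.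

There is room only near infinity: a neighbourhood of $*$ contains $D_\alpha$ for all $\alpha$ outside some set of size $\nu$, so it contains $\kappa$ many of the $D_\alpha$. One can therefore hope to arrange that $*\in\operatorname{cl}f^{-1}(\operatorname{cl}S\setminus D)$ for every $S$. But this yields only $*\in h(F)$, that is, $f^{-1}(*)\in F$: one more point of $D$, and the argument stops.

The way past this is to use two stages and to have $\kappa$ points at infinity. Suppose the remainder of $Y$ is a compact space $M$ with $|M|=\kappa$, each neighbourhood of each $m\in M$ contains $\kappa$ many of the sets $D_\alpha$, and $f$ maps onto $M$ a set $Q$ that contains one point of each $D_\alpha$. If $M\subseteq\operatorname{cl}f^{-1}(\operatorname{cl}S\setminus D)$ for all selectors $S$ of size $\nu$, then the argument gives $M\subseteq h(F)$, hence $Q\subseteq F$. Now $Q$ is *one fixed set*, so it is possible to demand that $f^{-1}(\operatorname{cl}Q\setminus D)$ be dense; then $h(F)$ is everything. This is the plan. What remains is to build the space, to build $f$, and to show that every infinite $F$ as in (M) leads, up to exchanging $F$ with $h(F)$, to a selector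 of size $\nu$.

## The space $Z=Y\sqcup M$

Let $M$ be the one-point compactification of a discrete space of size $\kappa$. The isolated singletons together with the complements of finite sets of isolated points form a base $\mathcal B$ of nonempty open sets with $|\mathcal B|=\kappa$. Fix $r:\kappa\to M$ with $|r^{-1}(m)|=\kappa$ for all $m\in M$. The map $(\alpha,k)\mapsto r(\alpha)$ from $D$ to $M$ is continuous, so it extends over $\beta D$; let $R:Y\to M$ be the restriction of the extension to $Y$. Put
$$Z=\{(y,R(y)):y\in Y\}\cup(\{*\}\times M)\subseteq A(Y)\times M.$$

**Step 1: $Z$ is compact Hausdorff.** It suffices that $Z$ is closed in $A(Y)\times M$. A point outside $Z$ has the form $(y,m)$ with $y\in Y$ and $m\ne R(y)$. Take disjoint open sets $G\ni m$ and $G'\ni R(y)$. Then $R^{-1}(G')\times G$ is an open neighbourhood of $(y,m)$. It misses $Z$, since a point of $Z$ in it would be $(y',R(y'))$ with $R(y')\in G'\cap G=\varnothing$.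

Identify $Y$ with the graph of $R$, which is homeomorphic to $Y$ and open in $Z$, and $M$ with $\{*\}\times M$. So $Z=Y\sqcup M$, with $Y$ open and $M$ closed.

**Step 2: neighbourhoods of points of $M$.** Every compact subset of $Y$ lies in some $C_J$ with $|J|\le\nu$, and these $C_J$ are compact. Hence a neighbourhood base at $m\in M$ is formed by the sets
$$U(G,J)=G\cup\{y\in Y\setminus C_J:R(y)\in G\},\qquad m\in G\in\mathcal B,\ |J|\le\nu. \tag{2}$$
There are at most $\kappa\cdot\kappa^\nu=\kappa$ sets $U(G,J)$ in all. If $\alpha\in r^{-1}(G)\setminus J$, then $D_\alpha\cap C_J=\varnothing$ and $R$ is constantly $r(\alpha)\in G$ on $D_\alpha$. Since $G\ne\varnothing$,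
$$D_\alpha\subseteq U(G,J)\quad\text{for all }\alpha\in r^{-1}(G)\setminus J,\ \text{ and there are $\kappa$ many such }\alpha. \tag{3}$$

**Step 3: consequences.** The set $D$ is open in $Y$, hence in $Z$. It is dense in $Y$ and, by (3), meets every neighbourhood of every point of $M$; so $D$ is dense in $Z$. Put
$$N=Z\setminus D=(Y\setminus D)\sqcup M,$$
a closed set. For $|J|\le\nu$ the set $C_J$ is compact and open in $Z$; in particular $D_\alpha=C_{\{\alpha\}}$ is clopen in $Z$. For a selector $S$ we have $\operatorname{cl}S\cap N=\operatorname{cl}S\setminus D$, so (1) describes $\operatorname{cl}S\cap N$. Finally $|Z|=|Y|+|M|=\kappa$.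

## All $\pi$-characters of $Z$ are at least $\lambda$

**Lemma 3.** $\pi\chi(x,Z)\ge\lambda$ for all $x\in Z$.

*Proof.* Suppose that $\{U_i:i<\theta\}$ with $\theta<\lambda$ is a local $\pi$-base at $x$. There are two possible reasons for a contradiction: either $x$ is a limit of too many of the pieces $D_\alpha$, or it can be reached through fewer than $\lambda$ of them, and then the cube $\{0,1\}^\lambda$ has a coordinate that the $U_i$ do not notice. If $x\in Y$, let $\mu$ be the least cardinality of a $J$ with $x\in C_J$.

**Case 1: $x\in M$, or $x\in Y$ and $\mu\ge\lambda$.** As $D$ is dense, choose for each $i$ some $a_i<\kappa$ with $U_i\cap D_{a_i}\ne\varnothing$, and let $B=\{a_i:i<\theta\}$. Then $|B|<\lambda\le\nu$. We have $x\notin C_B$: if $x\in M$ because $C_B\subseteq Y$, and if $x\in Y$ because $|B|<\lambda\le\mu$. So $Z\setminus C_B$ is an open neighbourhood of $x$. It contains no $U_i$, since $U_i$ meets $D_{a_i}\subseteq C_B$. This is a contradiction.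

**Case 2: $x\in Y$ and $\mu<\lambda$.** Fix $J$ with $|J|=\mu$ and $x\in C_J$. For a finite partial function $s$ from $\lambda$ to $\{0,1\}$ let $[s]$ be the basic clopen set of all $y\in\{0,1\}^\lambda$ that extend $s$. Whenever $i<\theta$, $\alpha\in J$ and $U_i\cap D_\alpha\ne\varnothing$, choose a nonempty open $O_{i,\alpha}\subseteq K_0$ and a finite partial function $s_{i,\alpha}$ with
$$\{\alpha\}\times O_{i,\alpha}\times[s_{i,\alpha}]\subseteq U_i\cap D_\alpha.$$
The union of all the finite sets $\operatorname{dom}s_{i,\alpha}$ has size at most $\max(\theta,\mu,\omega)$, which is less than $\lambda$; here we use that $\lambda$ is uncountable. So some $\xi<\lambda$ lies in none of them. Let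
$$P_e=\{(\alpha,k,y)\in D:y(\xi)=e\},\qquad e=0,1.$$
These are complementary clopen subsets of $D$, so their closures are complementary clopen subsets of $\beta D$, and $x\in\operatorname{cl}_{\beta D}P_e$ for one $e$. The set $\operatorname{cl}_{\beta D}P_e\cap C_J$ is open in $\beta D$ and contained in $Y$, hence is a neighbourhood of $x$ in $Z$. So it contains some $U_i$. As $D$ is dense and $U_i$ is open and nonempty,
$$\varnothing\ne U_i\cap D\subseteq P_e\cap D_J.$$
So $U_i\cap D_\alpha\ne\varnothing$ for some $\alpha\in J$, and then $\{\alpha\}\times O_{i,\alpha}\times[s_{i,\alpha}]\subseteq P_e$. But $\xi\notin\operatorname{dom}s_{i,\alpha}$, so $[s_{i,\alpha}]$ contains a $y$ with $y(\xi)=1-e$. This is a contradiction. $\square$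

Lemma 3 is part 2 of Theorem A.

## A bijection between $D$ and $N$, built in $\kappa$ steps

Fix $k_0\in K$ and put $q_\alpha=(\alpha,k_0)$, $Q=\{q_\alpha:\alpha<\kappa\}$ and $N_1=\operatorname{cl}_ZQ\cap N$.

**Lemma 4.** There is a bijection $f:D\to N$ such that

* (a) $f(Q)=M$, and for each $\alpha$ the set $f(D_\alpha\setminus\{q_\alpha\})$ is a strongly discrete subset of $Y\setminus D$;
* (b) for each selector $S$ with $|S|=\nu$: $M\subseteq\operatorname{cl}_Z\bigl(f^{-1}(\operatorname{cl}S\cap N)\bigr)$;
* (c) $f^{-1}(N_1)$ is dense in $D$.

Condition (a) will serve (J); conditions (b) and (c) are the two stages of the plan for (M).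

*Proof.* On $Q$ let $f$ be any bijection $Q\to M$; both sets have size $\kappa$. We construct a bijection $D\setminus Q\to Y\setminus D$ by recursion of length $\kappa$.

**Step 1: the tasks.** The recursion must deal with:

* type 1: each $x\in D\setminus Q$ (it must receive a value);
* type 2: each $z\in Y\setminus D$ (it must become a value);
* type 3: each pair $(S,(G,J))$ with $S$ a selector, $|S|=\nu$, $G\in\mathcal B$, $J\subseteq\kappa$, $|J|\le\nu$ (some point of $U(G,J)$ must be mapped into $\operatorname{cl}S\cap N$).

There are $\kappa$ tasks: $|D|=|Y|=\kappa$, there are at most $\kappa^\nu=\kappa$ selectors, and at most $\kappa\cdot\kappa^\nu=\kappa$ pairs $(G,J)$. Enumerate all tasks in type $\kappa$.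

**Step 2: what is carried along.** At each stage we have an injective map $f$ from fewer than $\kappa$ points of $D\setminus Q$ into $Y\setminus D$, and for each $x$ in its domain a set $H_x\subseteq\kappa$ with
$$|H_x|\le\nu,\qquad f(x)\in C_{H_x},\qquad H_x\cap H_{x'}=\varnothing\ \text{ if }x\ne x'\text{ lie in the same }D_\alpha. \tag{4}$$
At limit stages take unions. Each stage adds at most one point, so fewer than $\kappa$ points are treated before any given stage. Call $\alpha$ *fresh* if $f$ is not yet defined at any point of $D_\alpha\setminus\{q_\alpha\}$. All but fewer than $\kappa$ many $\alpha$ are fresh.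

**Step 3: a task of type 1.** Let $x\in D_\alpha\setminus\{q_\alpha\}$. If $f(x)$ is defined, do nothing. Otherwise consider the union of the sets $H_{x'}$ for the $x'\in D_\alpha$ already treated. It has size at most $|K|\cdot\nu\le\nu<\kappa$, so there is $J\subseteq\kappa$ disjoint from it with $|J|=\nu$. The set $\{q_\beta:\beta\in J\}$ is a selector of size $\nu$. By (1) its closure has $\kappa$ points in $N$, and these lie in $N_1\cap(Y\setminus D)\cap C_J$. Fewer than $\kappa$ of them are already values. Let $f(x)$ be an unused one and $H_x=J$. Then (4) is preserved.

**Step 4: a task of type 2.** If $z$ is already a value, do nothing. Otherwise choose a fresh $\alpha$ and a point $x\in D_\alpha\setminus\{q_\alpha\}$, put $f(x)=z$, and let $H_x$ be any set of size at most $\nu$ with $z\in C_{H_x}$; it exists by the definition of $Y$. As $\alpha$ was fresh, the disjointness in (4) asks nothing.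

**Step 5: a task of type 3.** By (3) there are $\kappa$ many $\alpha\in r^{-1}(G)\setminus J$, so there is a fresh one. Choose $x\in D_\alpha\setminus\{q_\alpha\}$; then $x\in U(G,J)$. By (1), $\operatorname{cl}S\cap N$ is a subset of $Y\setminus D$ with $\kappa$ points; let $f(x)$ be an unused one. Put $H_x=\{\beta:S\cap D_\beta\ne\varnothing\}$. Then $|H_x|=\nu$, and $S\subseteq D_{H_x}$ gives $f(x)\in\operatorname{cl}S\subseteq C_{H_x}$. Again $\alpha$ was fresh, so (4) is preserved.

**Step 6: verification.** Types 1 and 2 ensure that the result is a bijection $D\setminus Q\to Y\setminus D$; together with $Q\to M$ we have a bijection $f:D\to N$.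

For (a): $|D_\alpha|\le\nu$, and by (4) the sets $H_x$, $x\in D_\alpha\setminus\{q_\alpha\}$, witness that $f(D_\alpha\setminus\{q_\alpha\})$ is strongly discrete.

For (b): given $S$, a point $m\in M$ and a basic neighbourhood $U(G,J)$ of $m$, the type 3 task $(S,(G,J))$ put a point of $f^{-1}(\operatorname{cl}S\cap N)$ into $U(G,J)$.

For (c): tasks of types 2 and 3 act only at fresh $\alpha$, so together they define $f$ at no more than one point of each $D_\alpha$. All other points of $D_\alpha\setminus\{q_\alpha\}$ received their values by type 1, and these lie in $N_1$. So $f^{-1}(N_1)$ contains all points of $D_\alpha$ except at most two. Since $D_\alpha\cong K$ is a $T_1$-space without isolated points, what is left is dense in $D_\alpha$. $\square$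

**Lemma 5.** For each $\alpha$, $f(D_\alpha)$ is a discrete subspace of $Z$.

*Proof.* Let $E=f(D_\alpha\setminus\{q_\alpha\})$, with sets $H_e$ as in the definition of strong discreteness, and $H=\bigcup_{e\in E}H_e$. By (a), $f(q_\alpha)\in M$. For $e\in E$ the open set $C_{H_e}$ is contained in $Y$, hence misses $f(q_\alpha)$, and meets $E$ only in $e$ by Lemma 2. The open set $Z\setminus C_H$ misses $E$, since $E\subseteq C_H$, and contains $f(q_\alpha)$, since $C_H\subseteq Y$. $\square$

## The swap of $D$ and $N$ is a witness

Let $h:Z\to Z$ be $f$ on $D$ and $f^{-1}$ on $N$. It is a bijection with $h=h^{-1}$. We verify (J) and (M) of Lemma 1.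

**Condition (J).** Let $x\in D_\alpha$. By Lemma 5 there is an open $W$ with $W\cap f(D_\alpha)=\{f(x)\}$. A point $t\in D_\alpha$ lies in $h^{-1}(W)$ iff $f(t)\in W$, iff $t=x$. So
$$D_\alpha\cap h^{-1}(W)=\{x\},$$
with $D_\alpha$ and $W$ open. Also $h^{-1}(D_\alpha)=h(D_\alpha)=f(D_\alpha)$, so
$$W\cap h^{-1}(D_\alpha)=\{f(x)\}.$$
Every point of $D$ is such an $x$, and every point of $N$ is such an $f(x)$. So (J) holds.

**Condition (M): notation.** Let $F$ be infinite with $F$ and $h(F)$ closed. We must show $F=Z$. Put $A=F\cap D$ and $A'=h(F)\cap D$. Since $h$ is an involution that exchanges $D$ and $N$, applying $h$ to $A'=h(F)\cap D$ gives $F\cap N=f(A')$, and applying it to $A=F\cap D$ gives $h(F)\cap N=f(A)$. Thus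
$$F=A\cup f(A'),\qquad h(F)=A'\cup f(A). \tag{5}$$
Both $f(A)=h(F)\cap N$ and $f(A')=F\cap N$ are closed in $Z$. The situation is symmetric: exchanging $F$ with $h(F)$ exchanges $A$ with $A'$, and $F=Z$ iff $h(F)=Z$. As $F$ is infinite, at least one of $A,A'$ is infinite. For $B\subseteq D$ let $I_B=\{\alpha:B\cap D_\alpha\ne\varnothing\}$.

**Step 1: if $A$ is infinite, then $|I_A|=|A|$; likewise for $A'$.** This step shows that $A$ cannot be concentrated in few pieces, so that it contains large selectors. Suppose $A\cap D_\alpha$ is infinite for some $\alpha$. Let $T=(A\cap D_\alpha)\setminus\{q_\alpha\}$ and $\theta=|T|=|A\cap D_\alpha|$. By (a) the set $f(T)$ is strongly discrete, so $|\operatorname{cl}f(T)|=2^{2^\theta}$ by Lemma 2. Since $f(A)$ is closed,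
$$\operatorname{cl}f(T)\subseteq f(A)\subseteq\bigcup_{\beta\in I_A}f(D_\beta).$$
Each set $\operatorname{cl}f(T)\cap f(D_\beta)$ is discrete by Lemma 5 and lies in $\operatorname{cl}f(T)$, so it has size at most $2^\theta$ by Lemma 2. Therefore $|I_A|\cdot2^\theta\ge2^{2^\theta}$. As $2^\theta<2^{2^\theta}$, this forces $|I_A|\ge2^{2^\theta}>\theta$.

So each $A\cap D_\alpha$ is finite or of size less than $|I_A|$, and if one of them is infinite then $I_A$ is infinite. If $I_A$ were finite, then all $A\cap D_\alpha$ would be finite, and $A$ would be finite. Hence $I_A$ is infinite, and $|A|\le|I_A|\cdot|I_A|=|I_A|\le|A|$. For $A'$ the same argument applies, because $f(A')$ is closed.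

**Step 2: $\max(|A|,|A'|)>\nu$.** Here the double exponential makes $A$ and $A'$ outgrow each other. By symmetry let $A$ be infinite, and suppose $|A|,|A'|\le\nu$. By Step 1, choosing one point from each nonempty $A\cap D_\alpha$ gives a selector $S\subseteq A$ with $|S|=|A|$. Since $F$ is closed, $\operatorname{cl}S\cap N\subseteq F\cap N=f(A')$. By (1),
$$|A'|\ge2^{2^{|A|}}>|A|.$$
In particular $A'$ is infinite, and the same argument with the roles exchanged gives $|A|>|A'|$. This is a contradiction.

**Step 3: $F=Z$.** By Step 2 and symmetry let $|A|>\nu$. By Step 1, $|I_A|>\nu$, so there is a selector $S\subseteq A$ with $|S|=\nu$. As in Step 2, $\operatorname{cl}S\cap N\subseteq f(A')$, that is,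
$$f^{-1}(\operatorname{cl}S\cap N)\subseteq A'\subseteq h(F).$$
Since $h(F)$ is closed, (b) gives $M\subseteq h(F)\cap N=f(A)$. By (a), $M=f(Q)$, and $f$ is injective, so $Q\subseteq A\subseteq F$. Since $F$ is closed, $N_1=\operatorname{cl}_ZQ\cap N\subseteq F\cap N=f(A')$. Hence $f^{-1}(N_1)\subseteq A'\subseteq h(F)$. By (c), $f^{-1}(N_1)$ is dense in $D$, and $D$ is dense in $Z$. As $h(F)$ is closed, $h(F)=Z$, and so $F=Z$.

This proves (M). By Lemma 1, $h$ is a witness, and part 1 of Theorem A is proved. Together with Lemma 3 this answers the question: yes, for every $\lambda$.

## Weight, the retraction onto $K_0$, and zero-dimensionality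

**Proof of Theorem A, part 3.** We saw $|Z|=\kappa$ when $Z$ was constructed, and $w(Z)=|Z|$ by Proposition B and part 1. Each $D_\alpha$ is a clopen copy of $K$. For the retraction, fix $\alpha$, let $\bar0\in\{0,1\}^\lambda$ be the zero function, and let $K_0^*=\{\alpha\}\times K_0\times\{\bar0\}\subseteq D_\alpha$, a copy of $K_0$. Send $(\alpha,k,y)\in D_\alpha$ to $(\alpha,k,\bar0)$, and send all of $Z\setminus D_\alpha$ to one point of $K_0^*$. Since $D_\alpha$ is clopen, this map is continuous, and it is the identity on $K_0^*$. $\square$

**Proof of Theorem A, part 4.** Let $K_0$ be zero-dimensional. Then so are $K$ and each $D_\alpha$.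

**Step 1: $\beta D$ is zero-dimensional.** Let $x\in O$ with $O$ open in $\beta D$. Take a continuous $g:\beta D\to[0,1]$ with $g(x)=0$ and $g=1$ off $O$. For each $\alpha$, the set $\{g\le\frac13\}\cap D_\alpha$ is compact and contained in the open subset $\{g<\frac23\}\cap D_\alpha$ of the zero-dimensional space $D_\alpha$. Finitely many clopen sets cover the former inside the latter, so there is a clopen $V_\alpha\subseteq D_\alpha$ with
$$\{g\le\tfrac13\}\cap D_\alpha\subseteq V_\alpha\subseteq\{g<\tfrac23\}.$$
The set $V=\bigcup_\alpha V_\alpha$ is clopen in $D$, so $\operatorname{cl}_{\beta D}V$ is clopen in $\beta D$. Since $\{g<\frac13\}$ is an open neighbourhood of $x$ and $D$ is dense,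
$$x\in\operatorname{cl}_{\beta D}\bigl(\{g<\tfrac13\}\cap D\bigr)\subseteq\operatorname{cl}_{\beta D}V\subseteq\{g\le\tfrac23\}\subseteq O.$$

**Step 2: from $\beta D$ to $Z$.** The clopen subsets of $\beta D$ that are contained in the open set $Y$ form a base of $Y$ consisting of compact open sets. Each of these is clopen in $A(Y)$. A neighbourhood of $*$ contains $A(Y)\setminus L$ for some compact $L\subseteq Y$. Cover $L$ by finitely many compact open subsets of $Y$; the complement of their union in $A(Y)$ is a clopen neighbourhood of $*$ contained in $A(Y)\setminus L$. So $A(Y)$ is zero-dimensional. The space $M$ is zero-dimensional, since all members of $\mathcal B$ other than the isolated singletons have finite complements consisting of isolated points, and the isolated singletons are clopen. Hence the product $A(Y)\times M$ and its subspace $Z$ are zero-dimensional. $\square$
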